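# The lattices of $n$-multiply local Fitting classes obey the same laws

All groups are finite. We write $x^g=g^{-1}xg$ and $[x,g]=x^{-1}x^g$, maps are written on the left, $\mathbb P$ is the set of primes, and $\pi(G)$ is the set of primes dividing $|G|$. The class of all groups is $\mathfrak E$, and $(1)$ is the class of trivial groups.

## 1. Pairs with product in $G'$: the group $D(G)$

Let $G$ be a group and put
$$D(G)=\{(x,y)\in G\times G:\ xy\in G'\}. \tag{1}$$
This is the kernel of the homomorphism $(x,y)\mapsto xyG'$ from $G\times G$ to the abelian group $G/G'$, so $D(G)\trianglelefteq G\times G$. It contains $G'\times G'=(G\times G)'$. It contains $(g,g^{-1})$ for all $g\in G$, so it projects onto $G$ in each coordinate. From $(x,y)=(x,x^{-1})(1,xy)$ we see that $D(G)$ is generated by $G'\times G'$ and the elements $(g,g^{-1})$. Consequently an epimorphism $\varphi:G\to \bar G$ maps $D(G)$ onto $D(\bar G)$, coordinatewise.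

Three examples. If $G$ is abelian, $D(G)=\{(g,g^{-1})\}\cong G$. If $G$ is perfect, $D(G)=G\times G$. If $G=S_3$, then $D(G)$ is the group of order $18$ of all pairs $(x,y)$ of permutations with the same sign.

We shall use one computation again and again. For $a,g\in G$,
$$(a,a^{-1})^{-1}(a,a^{-1})^{(g,1)}=([a,g],1). \tag{2}$$

**Definition (Fitting class).** A Fitting class is a class of groups that is closed under isomorphisms, closed under normal subgroups, and contains $G$ whenever $G=AB$ with normal subgroups $A,B$ of $G$ in the class.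

**Definition (star).** For a non-empty Fitting class $\mathfrak F$ put $\mathfrak F^*=\{G: D(G)\in\mathfrak F\}$. Put $\varnothing^*=\varnothing$.

The star is monotone. Here is what it is for. We are going to compare a sequence of lattices $\mathcal L_0,\mathcal L_1,\mathcal L_2,\dots$ of Fitting classes, and we shall find that an inclusion in $\mathcal L_n$ gives back an inclusion in $\mathcal L_{n-1}$ *up to one star*. For $n\ge2$ the star turns out to cost nothing. For $n=1$ it can cost everything, and half of these notes is spent on getting around that. First we need to know that $\mathfrak F^*$ is a Fitting class.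

**Lemma 1 (radicals).** Let $\mathfrak F$ be a non-empty Fitting class and let $G_{\mathfrak F}$ be the product of all normal $\mathfrak F$-subgroups of $G$.
(a) $G_{\mathfrak F}\in\mathfrak F$, and $G_{\mathfrak F}$ is characteristic in $G$.
(b) $\mathfrak F$ is closed under subnormal subgroups, and $G_{\mathfrak F}$ contains every subnormal $\mathfrak F$-subgroup of $G$.
(c) If $N\trianglelefteq G$, then $N_{\mathfrak F}=N\cap G_{\mathfrak F}$.

*Proof.* A non-empty Fitting class contains the trivial group. (a) $G$ has finitely many normal subgroups, so repeated use of the product axiom gives $G_{\mathfrak F}\in\mathfrak F$. Automorphisms permute the normal $\mathfrak F$-subgroups. (b) The first claim is repeated use of the axiom on normal subgroups. For the second, let $K$ be a subnormal $\mathfrak F$-subgroup and use induction on $|G|$. The case $K=G$ is clear. Otherwise $K$ is subnormal in some proper $M\trianglelefteq G$. By induction $K\le M_{\mathfrak F}$, which is characteristic in $M$, hence normal in $G$. So $M_{\mathfrak F}\le G_{\mathfrak F}$.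 (c) $N_{\mathfrak F}$ is normal in $G$, so it lies in $N\cap G_{\mathfrak F}$. Conversely $N\cap G_{\mathfrak F}$ is normal in $G_{\mathfrak F}\in\mathfrak F$, so it is a normal $\mathfrak F$-subgroup of $N$. $\square$

**Lemma 2.** Let $\mathfrak F$ be a non-empty Fitting class.
(a) $\mathfrak F^*$ is a Fitting class containing $\mathfrak F$.
(b) If $W\trianglelefteq G$ and $W\in\mathfrak F^*$, then $[W,G]\le W_{\mathfrak F}$.

*Proof.* (a) If $G\in\mathfrak F$, then $G\times G\in\mathfrak F$ and $D(G)\trianglelefteq G\times G$, so $G\in\mathfrak F^*$.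

*Normal subgroups.* Let $N\trianglelefteq G\in\mathfrak F^*$. We have $D(N)\le D(G)\cap(N\times N)\trianglelefteq D(G)$, because $N'\le G'$. As $D(N)\trianglelefteq N\times N$, the group $D(N)$ is normal in $D(G)\cap(N\times N)$, hence subnormal in $D(G)\in\mathfrak F$. So $N\in\mathfrak F^*$.

*Products.* Let $G=AB$ with $A,B\trianglelefteq G$ in $\mathfrak F^*$. As just seen, $D(A)$ and $D(B)$ are subnormal $\mathfrak F$-subgroups of $D(G)$, so they lie in $J:=D(G)_{\mathfrak F}$. Being characteristic in $D(G)$, the group $J$ is normal in $G\times G$. For $a\in A$, $g\in G$, formula (2) gives $([a,g],1)\in J$. So $[A,G]\times 1\le J$, likewise $[B,G]\times1\le J$, and therefore $G'\times1=[A,G][B,G]\times1\le J$. Conjugating by $(1,g)$ instead gives $1\times G'\le J$. Finally, modulo $1\times G'$,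
$$(ab,(ab)^{-1})\equiv(a,a^{-1})(b,b^{-1})\in J .$$
So $J$ contains all generators of $D(G)$, that is, $D(G)=J\in\mathfrak F$.

(b) Let $Y=(W\times W)_{\mathfrak F}$. It contains $D(W)$, and it is normal in $G\times G$ because it is characteristic in $W\times W$. For $w\in W$, $g\in G$, formula (2) gives $([w,g],1)\in Y\cap(W\times1)=(W\times 1)_{\mathfrak F}=W_{\mathfrak F}\times1$, by Lemma 1(c). $\square$

## 2. Multiply local Fitting classes and their lattices

For a prime $p$ let $O^{p'}(G)$ and $O^{p}(G)$ be the smallest normal subgroups of $G$ whose quotients are a $p'$-group and a $p$-group, respectively. Put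
$$W_p(G)=O^{p}(O^{p'}(G)).$$
This is the group $O^{p,p'}(G)=(G^{\mathfrak G_{p'}})^{\mathfrak N_p}$, where $\mathfrak G_{p'}$ and $\mathfrak N_p$ are the classes of $p'$-groups and of $p$-groups. For $G=S_3$: $O^{2'}(G)=G$ and $W_2(G)=O^2(S_3)=A_3$, while $O^{3'}(G)=A_3$ and $W_3(G)=1$.

**Definition (local, $n$-multiply local).** An $H$-function is a map $f$ from $\mathbb P$ to the Fitting classes; the value $\varnothing$ is allowed. Put
$$LR(f)=\{G:\ W_p(G)\in f(p)\ \text{for all } p\in\pi(G)\}.$$
A Fitting class is local if it has the form $LR(f)$. Every Fitting class is $0$-multiply local. For $n\ge1$, $\mathfrak F$ is $n$-multiply local if $\mathfrak F=LR(f)$ for an $H$-function $f$ all of whose non-empty values are $(n-1)$-multiply local.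

Examples. $W_p(G)=1$ holds exactly when $G$ has a normal Sylow $p$-subgroup, so the constant function $p\mapsto(1)$ defines the class $\mathfrak N$ of nilpotent groups. The function $p\mapsto\varnothing$ defines $(1)$. The function with $f(2)=\mathfrak E$ and $f(q)=\varnothing$ for $q\ne2$ defines the $2$-groups, and so do the functions with $f(2)=(1)$ or $f(2)=\mathfrak N_2$ in place of $f(2)=\mathfrak E$. So a local class has many $H$-functions.

Let $\mathcal L_0$ be the lattice of non-empty Fitting classes and, for $n\ge1$, let $\mathcal L_n$ be the lattice of $n$-multiply local Fitting classes, ordered by inclusion. (Each of the latter contains the group $1$; Lemma 6 shows that these are lattices.) Let $\mathcal L_n^{\varnothing}=\mathcal L_n\cup\{\varnothing\}$, with $\varnothing$ as a new least element. A law is an identity $t=s$ between lattice terms that holds for all choices of elements.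

The question, posed in "On Stone sublattices of the lattice of totally local Fitting classes", is whether the systems of all laws of the lattices of $n$-multiply local and of $m$-multiply local Fitting classes coincide for all non-negative integers $n$ and $m$. The answer is yes.

**Theorem A.** All lattices $\mathcal L_n$ $(n\ge0)$ and $\mathcal L_0^{\varnothing}$ satisfy the same laws. (So it does not matter whether $\varnothing$ counts as a Fitting class.)

**Theorem B (complements, not used for Theorem A).**
1. For $n\ge2$ the map $\mathfrak M\mapsto\{G: W_p(G)\in\mathfrak M\ \ \forall p\in\pi(G)\}$ is a lattice embedding $\mathcal L_{n-1}\to\mathcal L_n$. For $n=1$ it is a lattice homomorphism $\mathcal L_0\to\mathcal L_1$, and $\mathfrak M,\mathfrak K$ have the same image if and only if $\mathfrak M\subseteq\mathfrak K^*$ and $\mathfrak K\subseteq\mathfrak M^*$.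
2. For $n,m\ge1$ the lattices of soluble $n$-multiply and of soluble $m$-multiply local Fitting classes satisfy the same laws.
3. The subgroup lattice of every finite abelian group embeds in $\mathcal L_0$. Hence every law of any $\mathcal L_n$ holds in these subgroup lattices; in particular no $\mathcal L_n$ is distributive.

## 3. Laws in two variables, and distributivity in $\mathcal L_0$

Laws in two variables can be settled at once. In any lattice the set $\{x,y,x\wedge y,x\vee y\}$ is closed under meet and join, by absorption, so each term in $x,y$ reduces to one of these four. In every $\mathcal L_n$ there is the chain $(1)<\mathfrak E$ (Lemma 6). The assignments $(x,y)=(\mathfrak E,(1))$ and $(x,y)=((1),\mathfrak E)$ give the four terms four different pairs of values. So a two-variable law holds in $\mathcal L_n$ exactly when both sides reduce to the same one of the four, for every $n$.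

With three variables we meet the distributive law. We now show by hand that it fails in $\mathcal L_0$. This needs some facts on subnormal simple subgroups, which will serve to the end.

**Lemma 3.** Let $K$ be a subnormal non-abelian simple subgroup of $G$.
(K1) If $N\trianglelefteq G$, then $K\le N$ or $[K,N]=1$.
(K2) If $K_1\neq K$ is another subnormal non-abelian simple subgroup of $G$, then $[K,K_1]=1$. Hence the product of any set of subnormal non-abelian simple subgroups is direct.
(K3) If $G=A\times B$, then $K\le A$ or $K\le B$.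
(K4) If $\mathcal K$ is a set of subnormal non-abelian simple subgroups of $G$ whose product has trivial centralizer in $G$, then $K\in\mathcal K$.

*Proof.* (K1) Induction on $|G|$. If $K=G$, then $N$ is $1$ or $G$. Otherwise $K$ is subnormal in some proper $M\trianglelefteq G$. By induction $K\le N\cap M$ or $[K,N\cap M]=1$. In the second case $[N,K]\le N\cap M$ gives $[N,K,K]=[K,N,K]=1$. By the three subgroups lemma $[K,K,N]=1$, and $K=K'$ yields $[K,N]=1$.

(K2) Induction on $|G|$. Neither $K$ nor $K_1$ is $G$, since a simple group has only $1$ and itself as subnormal subgroups. So the normal closure $N$ of $K_1$ is proper. If $K\not\le N$, then $[K,N]=1$ by (K1). If $K\le N$, both are subnormal in $N$ and induction applies. For directness: the intersection of one member with the product of the others is centralized by that member, so it lies in its centre, which is $1$.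

(K3) Otherwise (K1) says that $K$ centralizes both $A$ and $B$, so $K\le Z(G)$, which is impossible. (K4) If $K\notin\mathcal K$, then by (K2) $K$ centralizes the product. $\square$

For a non-abelian simple group $K$ let $\Omega_K(G)$ be the set of subnormal subgroups of $G$ isomorphic to $K$. If $N\trianglelefteq G$, then $\Omega_K(N)=\{i\in\Omega_K(G): i\le N\}$, and by (K1) $N$ centralizes every member of $\Omega_K(G)\setminus\Omega_K(N)$.

**Lemma 4.** Let $\Lambda$ be a finite abelian group, and suppose every group $G$ is given a homomorphism $d^G:G\to\Lambda$ such that $d^H\varphi=d^G$ for each isomorphism $\varphi:G\to H$, and $d^G|_N=d^N$ for $N\trianglelefteq G$. For $C\le\Lambda$ let $\mathfrak X_C=\{G: d^G(G)\le C\}$.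
(a) $\mathfrak X_C\in\mathcal L_0$, $\mathfrak X_C\cap\mathfrak X_{C'}=\mathfrak X_{C\cap C'}$, and $\mathfrak X_C^*=\mathfrak E$.
(b) If $d^P(P)=\Lambda$ for some group $P$, then $C\mapsto\mathfrak X_C$ embeds the subgroup lattice of $\Lambda$ in $\mathcal L_0$.

*Proof.* (a) The class contains $1$. Closure under isomorphisms and normal subgroups is clear. If $G=AB$ with normal $\mathfrak X_C$-subgroups, then $d^G(G)=d^A(A)+d^B(B)\le C$. The formula for meets is clear. For the star, let $(x,y)\in D(G)$. As $G\times1$ and $1\times G$ are normal in $G\times G$,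
$$d^{G\times G}(x,y)=d^G(x)+d^G(y)=d^G(xy)=0,$$
because $xy\in G'$ and $\Lambda$ is abelian. Since $D(G)\trianglelefteq G\times G$, $d^{D(G)}=0$, so $D(G)\in\mathfrak X_C$.

(b) Let $P_C=(d^P)^{-1}(C)\trianglelefteq P$. Then $d^{P_C}(P_C)=C$, so $\mathfrak X_C\subseteq\mathfrak X_{C'}$ if and only if $C\le C'$. It remains to treat joins. Clearly $\mathfrak X_C\vee\mathfrak X_{C'}\subseteq\mathfrak X_{C+C'}$. Let $G\in\mathfrak X_{C+C'}$ and $\Gamma=G\times P_{C+C'}$. Then $d^\Gamma(\Gamma)=C+C'$. The subgroups $\Gamma_C=(d^\Gamma)^{-1}(C)\in\mathfrak X_C$ and $\Gamma_{C'}=(d^\Gamma)^{-1}(C')\in\mathfrak X_{C'}$ are normal in $\Gamma$. Their product contains $\ker d^\Gamma$ and maps onto $C+C'$, so it is $\Gamma$. Hence $\Gamma\in\mathfrak X_C\vee\mathfrak X_{C'}$, and so is $G$, being isomorphic to a normal subgroup of $\Gamma$. $\square$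

**Example 1 (signs).** For a non-abelian simple group $K$ let $\sigma_K^G:G\to Z_2$ be the sign of the conjugation action of $G$ on $\Omega_K(G)$, written additively. Restriction to $N\trianglelefteq G$ gives $\sigma_K^N$, because $N$ fixes $\Omega_K(G)\setminus\Omega_K(N)$ pointwise. Let $K_1=A_5$, $K_2=GL_3(2)$, $d=(\sigma_{K_1},\sigma_{K_2})$ and $\Lambda=Z_2\times Z_2$. In $K_i\wr Z_2$ the base group $K_i\times K_i$ has trivial centralizer, so by (K4) the only subnormal non-abelian simple subgroups are the two factors, and these are swapped. So for $P=(K_1\wr Z_2)\times(K_2\wr Z_2)$ the image $d^P(P)$ contains $(1,0)$ and $(0,1)$, and Lemma 4 applies. If $A,B,C$ are the three subgroups of order $2$ in $\Lambda$, then $A\cap(B+C)=A$ but $(A\cap B)+(A\cap C)=0$. So **$\mathcal L_0$ is not distributive**.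

Note what Lemma 4(a) says: $\mathfrak X_0$ is not $\mathfrak E$, yet $D(G)\in\mathfrak X_0$ for *every* group $G$. In particular $D(G)\in\mathfrak X_0$ maps onto $G$, which need not be in $\mathfrak X_0$, so Fitting classes need not be closed under quotients.

## 4. Calculus of $W_p$ and inner $H$-functions

**Lemma 5.** Let $p$ be a prime and $r\in\{p,p'\}$.
(F1) $O^r$ and $W_p$ commute with epimorphisms.
(F2) If $N\le G$, then $O^r(N)\le O^r(G)$ and $W_p(N)\le W_p(G)$; $W_p(N)$ is characteristic in $N$.
(F3) If $G=AB$ with $A,B\trianglelefteq G$, then $O^r(G)=O^r(A)O^r(B)$ and $W_p(G)=W_p(A)W_p(B)$.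
(F4) If $N\trianglelefteq G$ and $G/N$ is an $r$-group, then $O^r(G)=O^r(N)$. So $W_p(G)=W_p(N)$ if $G/N$ is a $p'$-group.
(F5) $O^r(O^r(G))=O^r(G)$ and $O^p(W_p(G))=W_p(G)$.
(F6) $W_p(G)=1$ if $p\nmid|G|$. The quotient $G/W_p(G)$ has a normal Sylow $p$-subgroup.

*Proof.* The $r$-groups are closed under subgroups, quotients and extensions. (F1) Let $\varphi:G\to H$ be onto. $H/\varphi(O^r(G))$ is a quotient of $G/O^r(G)$, so $O^r(H)\le\varphi(O^r(G))$. The preimage of $O^r(H)$ has an $r$-quotient, so it contains $O^r(G)$. For $W_p$ apply this twice. (F2) $N/(N\cap O^r(G))$ embeds in $G/O^r(G)$, so $O^r(N)\le O^r(G)$; apply this twice. (F3) $Q=O^r(A)O^r(B)$ is normal in $G$ and lies in $O^r(G)$ by (F2). $G/Q$ is the product of the normal $r$-subgroups $AQ/Q$ and $BQ/Q$, so it is an $r$-group and $O^r(G)\le Q$. Apply this again to $O^{p'}(G)=O^{p'}(A)O^{p'}(B)$. (F4) $O^r(N)\trianglelefteq G$, and $G/O^r(N)$ is an extension of an $r$-group by an $r$-group. So $O^r(G)\le O^r(N)$, and (F2) gives equality. For $W_p$ apply $O^p$ to $O^{p'}(G)=O^{p'}(N)$. (F5)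 Use (F4) with $N=O^r(G)$. (F6) If $p\nmid|G|$ then $O^{p'}(G)=1$. In general $O^{p'}(G)/W_p(G)$ is a normal $p$-subgroup of $p'$-index. $\square$

**Lemma 6.** (a) $LR(f)$ is a non-empty Fitting class. (b) $\bigcap_iLR(f_i)=LR(\bigcap_if_i)$. (c) $\mathcal L_n$ is closed under arbitrary intersections and contains $(1)$ and $\mathfrak E$; and $\mathcal L_n\subseteq\mathcal L_{n-1}$ for $n\ge1$. So $\mathcal L_n$ is a complete lattice with intersection as meet. (d) $\mathcal L_n$ and $\mathcal L_n^\varnothing$ satisfy the same laws.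

*Proof.* (a) It contains $1$. Let $N\trianglelefteq G\in LR(f)$ and $p\in\pi(N)$. Then $W_p(N)$ is normal in $G$ and contained in $W_p(G)\in f(p)$, so $W_p(N)\in f(p)$. Let $G=AB$ with $A,B\trianglelefteq G$ in $LR(f)$, and $p\in\pi(G)$. Then $p$ divides $|A|$ or $|B|$, so $f(p)\ne\varnothing$. Both $W_p(A)$ and $W_p(B)$ are in $f(p)$, trivially so if $p$ does not divide the order. By (F3) $W_p(G)=W_p(A)W_p(B)\in f(p)$. (b) This is immediate. (c) For $n=0$ the first claim holds because every member contains $1$. For $n\ge1$, (b) and induction give the intersections: $\bigcap_if_i(p)$ is either empty (some $f_i(p)$ is) or an intersection of members of $\mathcal L_{n-1}$. Also $\mathfrak E=LR(p\mapsto\mathfrak E)$ and $(1)=LR(p\mapsto\varnothing)$. The inclusion is (a) for $n=1$ and follows by induction for $n\ge2$. A poset with arbitrary meets is a complete lattice. (d) The map $x\mapsto(x,1)$, $\varnothing\mapsto((1),0)$ embeds $\mathcal L_n^\varnothing$ in $\mathcal L_n\times\{0,1\}$, and $\{0,1\}\cong\{(1),\mathfrak E\}$ is a sublattice of $\mathcal L_n$.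 So laws of $\mathcal L_n$ hold in $\mathcal L_n^\varnothing$. Conversely $\mathcal L_n$ is a sublattice of $\mathcal L_n^\varnothing$. $\square$

**Definition (inner).** An $H$-function $f$ is inner if $f(p)\subseteq LR(f)$ for all $p$.

For the $2$-groups, the function with $f(2)=\mathfrak E$ (and $\varnothing$ elsewhere) is not inner, while those with $f(2)=(1)$ and $f(2)=\mathfrak N_2$ are. In general, *every $\mathfrak F\in\mathcal L_n$ with $n\ge1$ has an inner $H$-function with values in $\mathcal L_{n-1}^\varnothing$*. If $\mathfrak F=LR(f)$ with $f$ so valued, take $p\mapsto f(p)\cap\mathfrak F$. The values are in $\mathcal L_{n-1}^\varnothing$ since $\mathfrak F\in\mathcal L_n\subseteq\mathcal L_{n-1}$, and the class defined is $\mathfrak F$, because $G\in\mathfrak F$ implies $W_p(G)\trianglelefteq G$ is in $\mathfrak F$.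

The next lemma lets us enlarge a value by $p$-groups on top without leaving $\mathcal L_k$.

**Lemma 7.** Let $\mathfrak H\in\mathcal L_k$, $k\ge0$. Then $\mathfrak H\mathfrak N_p:=\{G: O^p(G)\in\mathfrak H\}\in\mathcal L_k$.

*Proof.* For $k=0$ use (F2) (if $N\trianglelefteq G$ then $O^p(N)\trianglelefteq O^p(G)$) and (F3). Let $k\ge1$ and $\mathfrak H=LR(h)$ with $h$ inner and $\mathcal L_{k-1}^\varnothing$-valued. Put $h'(p)=\mathfrak H\in\mathcal L_k\subseteq\mathcal L_{k-1}$ and $h'(q)=h(q)$ for $q\ne p$. We show $\mathfrak H\mathfrak N_p=LR(h')$. Let $Y=O^p(G)$. For $q\ne p$ the $p$-group $G/Y$ is a $q'$-group, so $W_q(G)=W_q(Y)$ by (F4), and $q\in\pi(G)$ if and only if $q\in\pi(Y)$.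

Let $Y\in\mathfrak H$. For $p\ne q\in\pi(G)$ we get $W_q(G)=W_q(Y)\in h(q)$. Also $W_p(G)\le O^p(G)=Y$ is normal in $Y$, so $W_p(G)\in\mathfrak H=h'(p)$. Hence $G\in LR(h')$.

Let $G\in LR(h')$. For $p\ne q\in\pi(Y)$ we have $W_q(Y)=W_q(G)\in h(q)\subseteq\mathfrak H$. If $p\notin\pi(Y)$, this shows $Y\in LR(h)=\mathfrak H$. Suppose $p\in\pi(Y)$; we must show $W_p(Y)\in h(p)$. As $p\in\pi(G)$, $W:=W_p(G)\in\mathfrak H$, and $W\le Y$. Put
$$U=W\prod_{p\ne q\in\pi(Y)}W_q(Y),$$
a product of normal $\mathfrak H$-subgroups of $Y$, so $U\in\mathfrak H$. By (F6) $Y/W_q(Y)$ has a normal Sylow $q$-subgroup, and $Y/W\le G/W$ has a normal Sylow $p$-subgroup. So all Sylow subgroups of $Y/U$ are normal, and $Y/U$ is nilpotent. As $O^p(Y)=Y$, it has no non-trivial $p$-quotient, so it is a $p'$-group. By (F4) $W_p(Y)=W_p(U)$. Since $p\in\pi(U)$ and $U\in LR(h)$, we get $W_p(Y)\in h(p)$. So $Y\in LR(h)=\mathfrak H$. $\square$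

## 5. Local classes do not feel the star

**Lemma 8.** Let $W=W_p(G)$ and $\mathfrak H\in\mathcal L_0$ with $[W,G]\le W_{\mathfrak H}$. Then $W\in\mathfrak H$.

*Proof.* Let $C=W_{\mathfrak H}\trianglelefteq G$ and $T=O^{p'}(G)$. Then $W/C$ is central in $T/C$ and $T/W$ is a $p$-group, so $T/C$ is nilpotent. By (F5) $T$ has no non-trivial $p'$-quotient, so $T/C$ is a $p$-group. Hence $W=O^p(T)\le C$, that is, $W=C\in\mathfrak H$. $\square$

**Lemma 9.** (a) $LR(f)=LR(f^*)$, where $f^*(p)=f(p)^*$. (b) If $\mathfrak F$ is local, then $\mathfrak F^*=\mathfrak F$.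

*Proof.* (a) "$\subseteq$" holds since $f(p)\subseteq f(p)^*$. Conversely, if $W=W_p(G)\in f(p)^*$, then $[W,G]\le W_{f(p)}$ by Lemma 2(b), and $W\in f(p)$ by Lemma 8.

(b) Let $\mathfrak F=LR(f)$, $D(G)\in\mathfrak F$ and $p\in\pi(G)$. As $D(G)$ maps onto $G$, $p\in\pi(D(G))$, so $V:=W_p(D(G))\in f(p)$. The group $V$ is normal in $G\times G$, and its first projection is $W:=W_p(G)$ by (F1). For $(w,w')\in V$ and $g\in G$ we have $([w,g],1)=[(w,w'),(g,1)]\in V$. So $[W,G]\times1\le V$, and it is normal in $G\times G$, hence in $V$. Therefore $[W,G]\in f(p)$. It is a normal subgroup of $W$, so $[W,G]\le W_{f(p)}$, and $W\in f(p)$ by Lemma 8. So $G\in\mathfrak F$. The other inclusion is Lemma 2(a). $\square$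

## 6. What $LR(f)\subseteq LR(x)$ says about values: a wreath product

If $\mathfrak F_1=LR(f_1)$ and $\mathfrak F_2=LR(f_2)$, one hopes that $\mathfrak F_1\vee\mathfrak F_2=LR(f_1\vee f_2)$, the join being taken prime by prime. The right side does contain both classes. For minimality, if $\mathfrak X=LR(x)$ contains both, one would like $f_i(p)\subseteq x(p)$. This is false as it stands: with $f(2)=\mathfrak N_2$, $x(2)=(1)$ and $\varnothing$ elsewhere, $LR(f)=LR(x)$. So we must find out how much of $f(p)$ survives in $x(p)$.

Given $G\in f(p)$, we want a group $\Gamma\in LR(f)$ whose $W_p(\Gamma)$ shows $G$. The wreath product with $Z_p$ almost does this. Take $p=2$ and $G=Z_3$: $\Gamma=Z_3\wr Z_2$ is the product of the diagonal $Z_3$ with a group $S_3$ whose normal subgroup $Z_3$ is the antidiagonal. So $O^{2'}(\Gamma)=S_3$, and $W_2(\Gamma)$ is the antidiagonal $\{(y^{-1},y)\}=D(Z_3)$. What one sees is not $G\times G$ but $D(G)$. Here is the general statement.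

**Lemma 10.** Let $f$ be inner, $x$ any $H$-function, and $LR(f)\subseteq LR(x)$. If $G\in f(p)$, then $x(p)\ne\varnothing$ and $O^p(G)\in x(p)^*$.

*Proof.* **Step 1: a test group in $LR(f)$.** Let $\Gamma=G\wr Z_p=B\rtimes\langle z\rangle$ with $B=G_0\times\dots\times G_{p-1}$, copies $g\mapsto g_i$ of $G$, and $g_0^z=g_1$. Then $B\in f(p)\subseteq LR(f)$. For $p\ne q\in\pi(\Gamma)$ we have $q\in\pi(B)$ and $W_q(\Gamma)=W_q(B)\in f(q)$ by (F4). Moreover $W_p(\Gamma)\le O^p(\Gamma)\le B$ is normal in $B\in f(p)$, so $W_p(\Gamma)\in f(p)$. Hence $\Gamma\in LR(f)\subseteq LR(x)$. As $p\in\pi(\Gamma)$, the group $R:=W_p(\Gamma)$ is in $x(p)$; so $x(p)\neq\varnothing$.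

**Step 2: $p'$-elements give elements of $R$.** Let $T=O^{p'}(\Gamma)$. It contains all $p$-elements, so $z\in T$, and $g_0^{-1}g_1=[g_0,z]\in T$ for $g\in G$. If $g$ is a $p'$-element, so is $g_0^{-1}g_1$, because $g_0$ and $g_1$ commute. Since $T/R$ is a $p$-group,
$$g_0^{-1}g_1\in R\quad\text{for every } p'\text{-element } g\in G. \tag{3}$$

**Step 3: commutators.** Conjugating (3) by $h_0$, $h\in G$, gives $(g^h)_0^{-1}g_1\in R$. Hence $g_0^{-1}g_1\cdot\big((g^h)_0^{-1}g_1\big)^{-1}=g_0^{-1}(g^h)_0=[g,h]_0\in R$. Let $Y=O^p(G)$; it is generated by the $p'$-elements of $G$. (They all lie in $Y$, and they generate a normal subgroup whose quotient is a $p$-group.) As $R\cap G_0\trianglelefteq G_0$, the elements $y\in G$ with $[y,h]_0\in R$ for all $h\in G$ form a subgroup, the preimage of the centre of $G_0/(R\cap G_0)$. It contains all $p'$-elements, so it contains $Y$. So $[Y,G]_0\le R$, and conjugation by $z$ gives $[Y,G]_1\le R$. In particular $Y_0'Y_1'\le R$.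

**Step 4: $R$ contains $D(Y)$.** Write $y\in Y$ as $g^{(1)}\cdots g^{(s)}$ with $p'$-elements $g^{(i)}$. The product of the elements $(g^{(i)})_0^{-1}(g^{(i)})_1\in R$ is congruent to $y_0^{-1}y_1$ modulo $Y_0'Y_1'$. So $y_0^{-1}y_1\in R$ for all $y\in Y$, and $R$ contains the copy of $D(Y)$ in $Y_0Y_1$. Now $D(Y)\trianglelefteq Y_0Y_1$. Also $Y_0Y_1\trianglelefteq B$ and $R\le B$, so $R\cap Y_0Y_1\trianglelefteq R$. Thus $D(Y)\trianglelefteq R\cap Y_0Y_1\trianglelefteq R\in x(p)$, so $D(Y)\in x(p)$, that is, $Y\in x(p)^*$. $\square$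

## 7. Joins computed prime by prime

Lemma 10 says $f(p)\subseteq x(p)^*\mathfrak N_p$, so we replace $x(p)$ by this larger class and check that $\mathfrak X$ does not change.

**Proposition 11.** Let $n\ge1$ and let $f_1,\dots,f_k$ be inner $\mathcal L_{n-1}^\varnothing$-valued $H$-functions, $\mathfrak F_i=LR(f_i)$. For every lattice term $t$,
$$t(\mathfrak F_1,\dots,\mathfrak F_k)=LR\big(t(f_1,\dots,f_k)\big),$$
with the left side computed in $\mathcal L_n$ and the right side pointwise in $\mathcal L_{n-1}^\varnothing$. Moreover $t(f_1,\dots,f_k)$ is inner.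

*Proof.* By induction on $t$ it suffices to treat $f_1\wedge f_2$ and $f_1\vee f_2$. The meet is Lemma 6(b), and $f_1(p)\cap f_2(p)\subseteq\mathfrak F_1\cap\mathfrak F_2$.

**Step 1: an upper bound.** Let $f(p)=f_1(p)\vee f_2(p)$ in $\mathcal L_{n-1}^\varnothing$. Then $LR(f)\in\mathcal L_n$ contains $\mathfrak F_1$ and $\mathfrak F_2$.

**Step 2: it is the least one.** Let $\mathfrak X\in\mathcal L_n$ contain $\mathfrak F_1,\mathfrak F_2$, and $\mathfrak X=LR(x)$ with $x$ having values in $\mathcal L_{n-1}^\varnothing$. Put $\hat x(p)=x(p)^*\mathfrak N_p$, and $\hat x(p)=\varnothing$ if $x(p)=\varnothing$. Then $\hat x(p)\in\mathcal L_{n-1}^\varnothing$: for $n=1$ by Lemmas 2(a) and 7; for $n\ge2$ the class $x(p)$, if non-empty, is local, so $x(p)^*=x(p)$ by Lemma 9(b), and Lemma 7 applies. By (F5) $O^p(W_p(G))=W_p(G)$, so $W_p(G)\in\hat x(p)$ if and only if $W_p(G)\in x(p)^*$. Hence $LR(\hat x)=LR(x^*)=\mathfrak X$ by Lemma 9(a). By Lemma 10, $f_i(p)\subseteq\hat x(p)$ for $i=1,2$, so $f(p)\subseteq\hat x(p)$ and $LR(f)\subseteq\mathfrak X$. So $LR(f)=\mathfrak F_1\vee\mathfrak F_2$.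

**Step 3: $f$ is inner.** We have $f_i(p)\subseteq\mathfrak F_i\subseteq LR(f)\in\mathcal L_n\subseteq\mathcal L_{n-1}$, so $f(p)\subseteq LR(f)$. $\square$

**Corollary 12.** For $n\ge1$, every law of $\mathcal L_{n-1}$ holds in $\mathcal L_n$.

*Proof.* Let $t=s$ be the law. It holds in $\mathcal L_{n-1}^\varnothing$ by Lemma 6(d). Choose inner $\mathcal L_{n-1}^\varnothing$-valued $f_i$ for the given classes. Then $t(f_1,\dots,f_k)=s(f_1,\dots,f_k)$ pointwise, and Proposition 11 gives the result. $\square$

For the converse the natural tool is the constant function $c_{\mathfrak M}:p\mapsto\mathfrak M$. It is inner for $\mathfrak M\in\mathcal L_0$, because $G\in\mathfrak M$ implies $W_p(G)\in\mathfrak M$.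

**Corollary 13.** Let $n\ge1$ and let $t=s$ be a law of $\mathcal L_n$. For $\mathfrak M_1,\dots,\mathfrak M_k\in\mathcal L_{n-1}$, with $t,s$ evaluated in $\mathcal L_{n-1}$,
$$t(\mathfrak M_1,\dots,\mathfrak M_k)\subseteq s(\mathfrak M_1,\dots,\mathfrak M_k)^* .$$
If $n\ge2$, then $t(\mathfrak M_1,\dots,\mathfrak M_k)=s(\mathfrak M_1,\dots,\mathfrak M_k)$.

*Proof.* Let $\mathfrak A,\mathfrak B$ be the values of $t,s$. By Proposition 11,
$$LR(c_{\mathfrak A})=t(LR(c_{\mathfrak M_1}),\dots,LR(c_{\mathfrak M_k}))=s(LR(c_{\mathfrak M_1}),\dots,LR(c_{\mathfrak M_k}))=LR(c_{\mathfrak B}).$$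
Let $G\in\mathfrak A$ and choose a prime $p\nmid|G|$. Lemma 10 with $f=c_{\mathfrak A}$, $x=c_{\mathfrak B}$ gives $G=O^p(G)\in\mathfrak B^*$. If $n\ge2$, then $\mathfrak B$ is local and $\mathfrak B^*=\mathfrak B$ by Lemma 9(b), so $\mathfrak A\subseteq\mathfrak B$. By symmetry $\mathfrak A=\mathfrak B$. $\square$

So all $\mathcal L_n$ with $n\ge1$ have the same laws, and the laws of $\mathcal L_0$ hold in $\mathcal L_1$. What is left is that **laws of $\mathcal L_1$ hold in $\mathcal L_0$**.

## 8. Why constant functions lose $\mathcal L_0$, and what a repair must do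

For $n=1$ the star in Corollary 13 is real. For the sign classes of Example 1 we have $\mathfrak X_C^*=\mathfrak E$, so Lemma 9(a) gives $LR(c_{\mathfrak X_C})=LR(c_{\mathfrak E})=\mathfrak E$ for every $C$. The whole non-distributive sublattice collapses to one point in $\mathcal L_1$, and Corollary 13 says nothing about it.

The way out is to stay inside $\mathcal L_0$ a little longer. We replace the classes $\mathfrak X$ by classes $\Phi(\mathfrak X)\in\mathcal L_0$ that are stable under star, $\Phi(\mathfrak X)^*=\Phi(\mathfrak X)$, and we encode each group $H$ by groups $E$ with $E\in\Phi(\mathfrak X)$ if and only if $H\in\mathfrak X$.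

A first try is to encode $H$ as a permutation group. Let $L$ be a non-abelian simple group and $\Phi_0(\mathfrak X)=\{G:\ G^{\Omega_L(G)}\in\mathfrak X\}$, where $G^{S}$ is the permutation group induced by $G$ on $S$. This is a Fitting class. If $N\trianglelefteq G$, then $N$ fixes $\Omega_L(G)\setminus\Omega_L(N)$ pointwise, so $N^{\Omega_L(N)}\cong N^{\Omega_L(G)}\trianglelefteq G^{\Omega_L(G)}$. If $G=AB$, then $G^{\Omega_L(G)}$ is the product of its normal subgroups $A^{\Omega_L(G)}$ and $B^{\Omega_L(G)}$. If $H$ acts faithfully on $T\ne\varnothing$, then in $L^T\rtimes H$ the subgroup $L^T$ has trivial centralizer (a centralizing element fixes every factor, so it is in $L^T$, so in $Z(L^T)=1$). By (K4) $\Omega_L$ is the set of factors, and $L^T\rtimes H\in\Phi_0(\mathfrak X)$ if and only if $H\in\mathfrak X$. So the encoding works. But by (K3) $\Omega_L(G\times G)$ consists of two copies of $\Omega=\Omega_L(G)$. Its members are perfect, so they lie in $(G\times G)'\le D(G)$, and $D(G)$ acts on the two copies as the image of $D(G)$ in $G^\Omega\times G^\Omega$,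 which is $D(G^\Omega)$. So
$$\Phi_0(\mathfrak X)^*=\Phi_0(\mathfrak X^*),$$
and if $\mathfrak X^*=\mathfrak E\ne\mathfrak X$, then $\Phi_0(\mathfrak X)^*=\mathfrak E\neq\Phi_0(\mathfrak X)$. The star has just moved inside.

The reason is visible: both copies of $\Omega$ are tested *together*. On one copy alone $D(G)$ acts as the full group $G^\Omega$, because it projects onto $G$. So we should test $G^S$ on certain blocks $S\subseteq\Omega$, each of which lies in one of the two copies. Orbits as blocks are unsuitable. If $S'\subseteq S$ is an orbit of $N\trianglelefteq G$, then $N^{S'}$ is only a quotient of $N^S$, and Fitting classes need not be closed under quotients. We need blocks that restrict well: the blocks of $N$ should be the traces of the blocks of $G$ on the $\Omega$ of $N$. Supports of irreducible modules do this.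

## 9. Supports of irreducible modules

From now on $L=GL_3(2)$, which is simple of order $168$, and $U_0=\mathbb F_2^3$ is its natural module. The $\mathbb F_2$-span of $L$ is $M_3(\mathbb F_2)$: for $i\ne j$ it contains the matrix unit $E_{ij}=(1+E_{ij})-1$, and hence $E_{ii}=E_{ij}E_{ji}$.

**Definition (supports).** Let $O=O_2(G)$ and $\Omega(G)=\Omega_L(G/O)$, on which $G$ acts by conjugation. For $i\in\Omega(G)$ write $L_i$ for the subgroup $i$. Let $R(G)$ be the preimage in $G$ of $\prod_{i\in\Omega(G)}L_i$, a direct product by (K2). Take an $R(G)$-composition series of $O$, that is, a maximal chain of $R(G)$-invariant subgroups. For a factor $V$ put $\operatorname{supp}V=\{i\in\Omega(G): L_i\text{ acts non-trivially on }V\}$. Let $\mathcal S(G)$ be the set of all these supports.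

This makes sense. As $O\le R(G)$, the subgroups in the chain are normal in $R(G)$, so each factor $V$ is a minimal normal subgroup of a quotient of $R(G)$ and a $2$-group, hence elementary abelian. The fixed points $C_V(O)$ are non-zero, since $O$ and $V$ are $2$-groups, and they are $R(G)$-invariant. So $O$ acts trivially on $V$, and $V$ is an irreducible $\mathbb F_2[\prod L_i]$-module. By the Jordan–Hölder theorem for groups with operators, the factors are unique up to order and $R(G)$-isomorphism, so $\mathcal S(G)$ does not depend on the series.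

**Example 2.** Number the factors of $L\times L$ by $1,2$, and let $Z_2$ swap them. In all three groups below $O_2$ is the displayed module, since $O_2(L)=O_2(L\wr Z_2)=1$. For $U_0\rtimes L$ we get $\mathcal S=\{\{1\}\}$. For $(U_0\oplus U_0)\rtimes(L\wr Z_2)$ we get $\mathcal S=\{\{1\},\{2\}\}$, two supports that are swapped. For $(U_0\otimes U_0)\rtimes(L\wr Z_2)$ there is one support $\{1,2\}$, and the group acts on it as $Z_2$; irreducibility is part of Lemma 16.

**Lemma 14.** Let $N\trianglelefteq G$ and $O=O_2(G)$. Then $O_2(N)=N\cap O$. Identify $N/O_2(N)$ with $NO/O$, so that $\Omega(N)=\{i\in\Omega(G): L_i\le NO/O\}$.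
(a) $N$ fixes every element of $\Omega(G)\setminus\Omega(N)$.
(b) $\mathcal S(N)\cup\{\varnothing\}=\{S\cap\Omega(N): S\in\mathcal S(G)\}\cup\{\varnothing\}$.

*Proof.* $O_2(N)$ is a normal $2$-subgroup of $G$, and $N\cap O$ is a normal $2$-subgroup of $N$; so they coincide. The description of $\Omega(N)$ holds because $NO/O\trianglelefteq G/O$.

(a) If $L_i\not\le NO/O$, then $[L_i,NO/O]=1$ by (K1).

(b) **Step 1: how $R(N)$ sits in $R(G)$.** Let $M$ be the product of the $L_i$ with $i\in\Omega(N)$, and $M^\circ$ the product of those with $i\in\Omega(G)\setminus\Omega(N)$. Then $R(G)/O=M\times M^\circ$, and $R(N)\le R(G)$ with $R(N)O/O=M$. Since $O_2(N)=O\cap N$ is normal in $G$, there is an $R(G)$-composition series of $O$ through $O_2(N)$. Let $V$ be a factor of it; $R(N)$ acts on $V$ through $M$.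

**Step 2: restriction to $M$ cuts the support.** By Clifford's theorem $V|_M$ is completely reducible and its constituents are conjugate under $M\times M^\circ$. An element of $M\times M^\circ$ induces an inner automorphism on $M$, so conjugate $M$-modules are isomorphic here. So $V|_M$ is a direct sum of copies of one irreducible module. For $i\in\Omega(N)$, $L_i$ acts non-trivially on $V$ if and only if it does so on this module. Hence every constituent of $V|_M$ has support $\operatorname{supp}V\cap\Omega(N)$.

**Step 3: factors below and above $O_2(N)$.** Refine the part below $O_2(N)$ to an $R(N)$-composition series of $O_2(N)$. By Step 2 its supports are exactly the sets $\operatorname{supp}V\cap\Omega(N)$ with $V$ a factor below $O_2(N)$. So these sets form $\mathcal S(N)$. If $V$ is a factor between $O_2(N)$ and $O$, then $[O,R(N)]\le O\cap N=O_2(N)$ shows that $R(N)$ acts trivially on $V$, so $\operatorname{supp}V\cap\Omega(N)=\varnothing$. $\square$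

For $S\subseteq\Omega(G)$ invariant under $A\le G$ let $A^S$ be the permutation group induced by $A$ on $S$ (trivial if $S=\varnothing$). For $\mathfrak X\in\mathcal L_0$ put
$$\Phi(\mathfrak X)=\{G:\ \text{every }S\in\mathcal S(G)\text{ is }G\text{-invariant and }G^S\in\mathfrak X\}.$$
In Example 2 the second group lies in no $\Phi(\mathfrak X)$, while the third lies in $\Phi(\mathfrak X)$ if and only if $Z_2\in\mathfrak X$.

**Lemma 15.** (a) $\Phi(\mathfrak X)$ is a non-empty Fitting class. (b) $\Phi(\mathfrak X)^*=\Phi(\mathfrak X)$. (c) $\Phi$ is monotone, and $\Phi(\mathfrak X)\cap\Phi(\mathfrak Y)=\Phi(\mathfrak X\cap\mathfrak Y)$.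

*Proof.* (a) The class is closed under isomorphisms and contains $1$, as $\mathcal S(1)$ has no elements.

*Normal subgroups.* Let $N\trianglelefteq G\in\Phi(\mathfrak X)$ and $\varnothing\ne S'\in\mathcal S(N)$. (The empty support makes no condition.) By Lemma 14(b), $S'=S\cap\Omega(N)$ with $S\in\mathcal S(G)$. Both $S$ and $\Omega(N)$ are $N$-invariant, so $S'$ is. As $N$ fixes $S\setminus\Omega(N)$ pointwise, $N^{S'}\cong N^S\trianglelefteq G^S\in\mathfrak X$. So $N\in\Phi(\mathfrak X)$.

*Products.* Let $G=AB$ with $A,B\trianglelefteq G$ in $\Phi(\mathfrak X)$, and $S\in\mathcal S(G)$. By Lemma 14(b), $S\cap\Omega(A)$ is empty or in $\mathcal S(A)$, so it is $A$-invariant and $A^{S\cap\Omega(A)}\in\mathfrak X$. By Lemma 14(a) $A$ fixes $S\setminus\Omega(A)$ pointwise. So $S$ is $A$-invariant and $A^S\cong A^{S\cap\Omega(A)}\in\mathfrak X$. The same holds for $B$. So $S$ is $G$-invariant, and $G^S=A^SB^S$ is a product of normal $\mathfrak X$-subgroups, hence in $\mathfrak X$.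

(b) Let $D=D(G)\in\Phi(\mathfrak X)$, $P=G\times G$ and $O=O_2(G)$. Then $O_2(P)=O\times O$.

**Step 1: $\mathcal S(P)$ consists of two copies of $\mathcal S(G)$.** By (K3) every member of $\Omega(P)$ lies in one of the two factors $G/O$. So $\Omega(P)=\Omega_1\sqcup\Omega_2$ with two copies of $\Omega(G)$, and $R(P)=R(G)\times R(G)$. Take an $R(P)$-composition series of $O\times O$ through $O\times1$. On the part below $O\times1$ the second factor $R(G)$ acts trivially, so this part is an $R(G)$-composition series of $O$ for the first factor. Above $O\times 1$ the roles are exchanged. So $\mathcal S(P)$ consists of the copies $S_1\subseteq\Omega_1$ and $S_2\subseteq\Omega_2$ of the sets $S\in\mathcal S(G)$.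

**Step 2: pass to $D$.** We have $D\ge G'\times G'=P'$, and the members of $\Omega(P)$ are perfect, so they lie in $P'O_2(P)/O_2(P)\le DO_2(P)/O_2(P)$. Hence $\Omega(D)=\Omega(P)$. Let $\varnothing\ne S\in\mathcal S(G)$. By Lemma 14(b), $S_1=S_1\cap\Omega(D)\in\mathcal S(D)$, so $S_1$ is $D$-invariant and $D^{S_1}\in\mathfrak X$. But $D$ acts on $\Omega_1$ through its first projection, which is onto $G$. So $S$ is $G$-invariant and $G^S\cong D^{S_1}\in\mathfrak X$. Thus $G\in\Phi(\mathfrak X)$. The inclusion $\Phi(\mathfrak X)\subseteq\Phi(\mathfrak X)^*$ is Lemma 2(a).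

(c) Both claims are immediate from the definition. $\square$

## 10. Tensor codes, and the laws of $\mathcal L_1$ in $\mathcal L_0$

We now need, for each $H$, a group with just one support on which it acts as $H$.

**Definition (code).** Let $T$ be a non-empty finite left $H$-set and $U_T=U_0^{\otimes T}$ (over $\mathbb F_2$). Let $L^T$ act on $U_T$ by $(l_t)\cdot\bigotimes_tu_t=\bigotimes_tl_tu_t$. Let $H$ act on $U_T$ by $h\cdot\bigotimes_tu_t=\bigotimes_tu_{h^{-1}t}$ and on $L^T$ by ${}^h(l_t)_t=(l_{h^{-1}t})_t$. Since
$$h\cdot\Big((l_t)\cdot\bigotimes_tu_t\Big)=\bigotimes_tl_{h^{-1}t}u_{h^{-1}t}={}^h(l_t)\cdot\Big(h\cdot\bigotimes_tu_t\Big),$$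
the group $L^T\rtimes H$ acts on $U_T$. Put $E(H,T)=U_T\rtimes(L^T\rtimes H)$.

If $A\le H$, then $E(A,T|_A)$ is the preimage of $A$ under $E(H,T)\to H$; it is normal if $A\trianglelefteq H$. If $H=AB$ with $A,B\trianglelefteq H$, then $E(H,T)=E(A,T|_A)E(B,T|_B)$. Isomorphic $H$-sets give isomorphic groups.

**Lemma 16.** If $H$ acts faithfully on $T\ne\varnothing$, then $E(H,T)\in\Phi(\mathfrak X)$ if and only if $H\in\mathfrak X$.

*Proof.* Let $G=E(H,T)$ and $\bar G=G/U_T=L^T\rtimes H$; write $L_t$ for the factors of $L^T$.

**Step 1: $O_2(G)$ and $\Omega(G)$.** In $\bar G$ we have $hL_th^{-1}=L_{ht}$. An element centralizing $L^T$ normalizes each factor, so its $H$-component fixes all points of $T$ and is trivial. So it lies in $Z(L^T)=1$, and $C_{\bar G}(L^T)=1$. The normal subgroups $O_2(\bar G)$ and $L^T$ intersect trivially, as $O_2(L^T)=1$, so they commute and $O_2(\bar G)=1$. Thus $O_2(G)=U_T$. By (K4) $\Omega(G)=\{L_t: t\in T\}$. We identify it with $T$; then $G$ acts on it through $H$ acting on $T$, and $R(G)=U_TL^T$.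

**Step 2: $\mathcal S(G)=\{T\}$.** The span of $L^T$ in $\operatorname{End}(U_T)$ contains, by multilinearity, all $\bigotimes_ta_t$ with $a_t$ in the span $M_3(\mathbb F_2)$ of $L$. These span $M_3(\mathbb F_2)^{\otimes T}=\operatorname{End}(U_T)$. So $U_T$ is irreducible under $L^T$. Each $L_t$ acts non-trivially. So $U_T$ is the only composition factor, with support $T$.

**Step 3: conclusion.** $T$ is $G$-invariant, and $G^T\cong H$ by faithfulness. So $G\in\Phi(\mathfrak X)$ if and only if $H\in\mathfrak X$. $\square$

Which $H$-set should we take? The regular one is faithful, but its restriction to $A\le H$ is $|H:A|$ copies of the regular $A$-set. So the number of copies must be left free. For $m\ge1$ let $mH$ be the disjoint union of $m$ regular $H$-sets. It is faithful, and $(mH)|_A\cong m|H:A|\,A$ for $A\le H$. For a Fitting class $\mathfrak G$ define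
$$\mathfrak G^\flat=\{H:\ \exists\,m_0\ge1\text{ with }E(H,mH)\in\mathfrak G\text{ for all }m\ge1\text{ with }m_0\mid m\}.$$
We call $m_0$ a witness.

**Lemma 17.** (a) $\mathfrak G^\flat$ is a (possibly empty) Fitting class. (b) $^\flat$ is monotone, and $\mathfrak G_1^\flat\cap\mathfrak G_2^\flat=(\mathfrak G_1\cap\mathfrak G_2)^\flat$. (c) $\Phi(\mathfrak X)^\flat=\mathfrak X$ for $\mathfrak X\in\mathcal L_0$.

*Proof.* (a) Closure under isomorphisms is clear. Let $A\trianglelefteq H\in\mathfrak G^\flat$ with witness $m_0$. If $m'$ is a multiple of $m_0|H:A|$, write $m'=m|H:A|$ with $m_0\mid m$. Then $E(A,m'A)\cong E(A,(mH)|_A)\trianglelefteq E(H,mH)\in\mathfrak G$. So $m_0|H:A|$ is a witness for $A$. Let $H=AB$ with $A,B\trianglelefteq H$ in $\mathfrak G^\flat$ and witnesses $m_A,m_B$. If $\operatorname{lcm}(m_A,m_B)\mid m$, then $E(H,mH)$ is the product of normal subgroups isomorphic to $E(A,m|H:A|\,A)$ and $E(B,m|H:B|\,B)$, both in $\mathfrak G$. So $E(H,mH)\in\mathfrak G$, and $H\in\mathfrak G^\flat$. (b) Monotonicity is clear; for the intersection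 take least common multiples of witnesses. (c) By Lemma 16, $E(H,mH)\in\Phi(\mathfrak X)$ if and only if $H\in\mathfrak X$, for every $m$. $\square$

**Proposition 18.** Every law of $\mathcal L_1$ holds in $\mathcal L_0$.

*Proof.* Let $t=s$ be a law of $\mathcal L_1$ and $\mathfrak X_1,\dots,\mathfrak X_k\in\mathcal L_0$. For a term $u$ write $u(\mathfrak X)=u(\mathfrak X_1,\dots,\mathfrak X_k)$ and $u(\Phi(\mathfrak X))=u(\Phi(\mathfrak X_1),\dots,\Phi(\mathfrak X_k))$, both computed in $\mathcal L_0$. We do not know that $\Phi$ preserves joins, but two one-sided statements suffice.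

**Step 1: encoding respects terms.** *For every term $u$, $u(\mathfrak X)\subseteq u(\Phi(\mathfrak X))^\flat$.* For variables this is Lemma 17(c). For $u=u_1\wedge u_2$ use Lemma 17(b). For $u=u_1\vee u_2$ we have $u_j(\mathfrak X)\subseteq u_j(\Phi(\mathfrak X))^\flat\subseteq u(\Phi(\mathfrak X))^\flat$ for $j=1,2$. The last class is a non-empty Fitting class, so it contains the join $u(\mathfrak X)$.

**Step 2: decoding respects terms.** *For every term $u$, $u(\Phi(\mathfrak X))\subseteq\Phi(u(\mathfrak X))$.* For variables this is trivial; for meets use Lemma 15(c). For joins, $u_j(\Phi(\mathfrak X))\subseteq\Phi(u_j(\mathfrak X))\subseteq\Phi(u(\mathfrak X))$, and the last is a Fitting class.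

**Step 3: remove the star.** Let $H\in t(\mathfrak X)$. By Step 1 there is $m$ with $E(H,mH)\in t(\Phi(\mathfrak X))$. Apply Corollary 13 with $n=1$ to the Fitting classes $\Phi(\mathfrak X_i)$, then Step 2 with monotonicity of the star, then Lemma 15(b):
$$E(H,mH)\in t(\Phi(\mathfrak X))\subseteq s(\Phi(\mathfrak X))^*\subseteq\Phi(s(\mathfrak X))^*=\Phi(s(\mathfrak X)).$$
By Lemma 16, $H\in s(\mathfrak X)$. So $t(\mathfrak X)\subseteq s(\mathfrak X)$, and by symmetry equality holds. $\square$

**Proof of Theorem A.** By Corollary 12, laws of $\mathcal L_{n-1}$ hold in $\mathcal L_n$ for $n\ge1$. Conversely, laws of $\mathcal L_n$ hold in $\mathcal L_{n-1}$ by Corollary 13 for $n\ge2$ and by Proposition 18 for $n=1$. For $\mathcal L_0^\varnothing$ use Lemma 6(d). So the systems of laws coincide for all non-negative integers $n$ and $m$. $\blacksquare$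

## 11. Constant functions, soluble classes, subgroup lattices: proof of Theorem B

**Part 1.** The map is $\mathfrak M\mapsto LR(c_{\mathfrak M})$. It is a lattice homomorphism $\mathcal L_{n-1}\to\mathcal L_n$ by Proposition 11, since the $c_{\mathfrak M}$ are inner. If $LR(c_{\mathfrak M})=LR(c_{\mathfrak K})$, then Lemma 10 with $G\in\mathfrak M$ and $p\nmid|G|$ gives $G\in\mathfrak K^*$. So $\mathfrak M\subseteq\mathfrak K^*$, and likewise $\mathfrak K\subseteq\mathfrak M^*$. Conversely $\mathfrak M\subseteq\mathfrak K^*$ implies $LR(c_{\mathfrak M})\subseteq LR(c_{\mathfrak K^*})=LR(c_{\mathfrak K})$ by Lemma 9(a), and the same with $\mathfrak M,\mathfrak K$ exchanged. For $n\ge2$ we have $\mathfrak M^*=\mathfrak M$ and $\mathfrak K^*=\mathfrak K$ by Lemma 9(b), so the map is injective.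

**Part 2.** Let $\mathfrak S$ be the class of soluble groups.

*$\mathfrak S$ belongs to every $\mathcal L_n$.* We show $LR(c_{\mathfrak S})=\mathfrak S$. If all $W_p(G)$, $p\in\pi(G)$, are soluble, let $V$ be their product, a soluble normal subgroup. By (F6) all Sylow subgroups of $G/V$ are normal, so $G/V$ is nilpotent and $G$ is soluble. The converse is clear. By induction on $n$, $\mathfrak S\in\mathcal L_n$ for all $n$.

*Transfer.* So $\mathcal L_n^{\mathfrak S}=\{\mathfrak F\in\mathcal L_n:\mathfrak F\subseteq\mathfrak S\}$ is a sublattice of $\mathcal L_n$ containing the two-element chain $\{(1),\mathfrak S\}$. As in Lemma 6(d), adding $\varnothing$ as a least element does not change its laws. Let $n\ge2$. If $f$ is an inner $H$-function of a class in $\mathcal L_n^{\mathfrak S}$, then $f(p)\subseteq LR(f)\subseteq\mathfrak S$, so the proof of Corollary 12 shows that laws of $\mathcal L_{n-1}^{\mathfrak S}$ hold in $\mathcal L_n^{\mathfrak S}$. If $\mathfrak M_i\in\mathcal L_{n-1}^{\mathfrak S}$, then $LR(c_{\mathfrak M_i})\subseteq LR(c_{\mathfrak S})=\mathfrak S$,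 so a law of $\mathcal L_n^{\mathfrak S}$ can be applied to these classes. The proof of Corollary 13 then gives it for the $\mathfrak M_i$, because $n\ge2$. (Sections 9 and 10 use non-soluble groups, so nothing is claimed for $n=0$ in the soluble case.)

**Part 3.** Let $\Lambda=\prod_{j=1}^rZ_{m_j}$, written additively. We construct maps $d^G:G\to\Lambda$ as in Lemma 4.

*The simple groups.* Choose primes $\ell_1,\dots,\ell_r\ge5$ such that the simple groups $K_j=PSL_2(\ell_j^{m_j})$ have pairwise different orders. The group $\operatorname{Aut}(K_j)=P\Gamma L_2(\ell_j^{m_j})$ has an epimorphism $\varepsilon_j$ onto $\operatorname{Gal}(\mathbb F_{\ell_j^{m_j}}/\mathbb F_{\ell_j})\cong Z_{m_j}$ with $\operatorname{Inn}(K_j)$ in its kernel.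

*The homomorphisms.* Choose isomorphisms $\theta_K:K_j\to K$ for $K\in\Omega_{K_j}(G)$. With $c_g(x)=x^g$ put
$$d_j^G(g)=\sum_{K\in\Omega_{K_j}(G)}\varepsilon_j\big(\theta_{K^g}^{-1}\,c_g\,\theta_K\big).$$
From $c_{gh}=c_hc_g$ we get $\theta_{K^{gh}}^{-1}c_{gh}\theta_K=(\theta_{K^{gh}}^{-1}c_h\theta_{K^g})(\theta_{K^g}^{-1}c_g\theta_K)$. As $K\mapsto K^g$ permutes $\Omega_{K_j}(G)$, summation gives $d_j^G(gh)=d_j^G(h)+d_j^G(g)$. Replacing each $\theta_K$ by $\theta_K\alpha_K$ with $\alpha_K\in\operatorname{Aut}(K_j)$ changes $d_j^G(g)$ by $\sum_K\varepsilon_j(\alpha_K)-\sum_K\varepsilon_j(\alpha_{K^g})=0$. So $d_j^G$ does not depend on the choices.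

*The hypotheses of Lemma 4.* Put $d^G=(d_1^G,\dots,d_r^G)$. For an isomorphism $\varphi:G\to H$ choose $\theta_{\varphi(K)}=\varphi\theta_K$ in $H$; then the automorphisms in the two sums agree, and $d^H\varphi=d^G$. Let $N\trianglelefteq G$. By (K1) $N$ centralizes every $K\in\Omega_{K_j}(G)\setminus\Omega_{K_j}(N)$, so for $g\in N$ these $K$ contribute $\varepsilon_j(1)=0$, and $d_j^G|_N=d_j^N$.

*A group with full image.* Let $P=\prod_j\operatorname{Aut}(K_j)$. The subgroups $\operatorname{Inn}(K_j)$ are normal in $P$, and their product has trivial centralizer. By (K4) they are all the subnormal non-abelian simple subgroups of $P$, and since the orders differ, $\Omega_{K_j}(P)=\{\operatorname{Inn}(K_j)\}$. Let $\iota_x(y)=xyx^{-1}$ and take $\theta:K_j\to\operatorname{Inn}(K_j)$, $x\mapsto\iota_x$. For $\alpha=(\alpha_1,\dots,\alpha_r)\in P$ we have $c_\alpha(\iota_x)=\alpha_j^{-1}\iota_x\alpha_j=\iota_{\alpha_j^{-1}(x)}$. So $\theta^{-1}c_\alpha\theta=\alpha_j^{-1}$ and $d_j^P(\alpha)=-\varepsilon_j(\alpha_j)$. As $P$ is the full direct product, $d^P(P)=\Lambda$.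

By Lemma 4(b) the subgroup lattice of $\Lambda$ embeds in $\mathcal L_0$. By Theorem A every law of any $\mathcal L_n$ holds in $\mathcal L_0$, hence in these subgroup lattices. The subgroup lattice of $Z_2\times Z_2$ is not distributive, as computed in Example 1. So no $\mathcal L_n$ is distributive. $\blacksquare$
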